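# Contact structures orthogonal to geodesic fields on quarter-pinched three-manifolds

## 1. The Hopf field seen from one point

Let $S^3\subset\mathbb C^2$ be the unit sphere with its round metric, and let $X(z)=iz$. This is a unit vector field, and its orbits $t\mapsto e^{it}z$ are great circles, hence geodesics. The dual $1$-form is
$$\alpha=\operatorname{Im}(\bar z_1\,dz_1+\bar z_2\,dz_2),$$
and $\xi=X^\perp=\ker\alpha$ is the standard contact structure on $S^3$.

Look at $\xi$ from the point $p=(1,0)$, where $X_p=(i,0)$. Unit tangent vectors at $p$ are $\sigma=(i\tau,w)$ with $\tau\in[-1,1]$, $w\in\mathbb C$ and $\tau^2+|w|^2=1$. Write $w=\sqrt{1-\tau^2}\,e^{i\varphi}$. For $0<r<\pi$ the geodesic sphere $S_r$ of radius $r$ about $p$ consists of the points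
$$z_1=\cos r+i\tau\sin r,\qquad z_2=w\sin r .$$
On $S_r$ we have $\operatorname{Im}(\bar z_1dz_1)=\sin r\cos r\,d\tau$ and $\operatorname{Im}(\bar z_2dz_2)=\sin^2 r\,|w|^2d\varphi$. So $\alpha$ restricts to
$$\alpha_r=\sin r\cos r\,d\tau+\sin^2 r\,(1-\tau^2)\,d\varphi .\tag{1}$$
In the radial direction,
$$\alpha(\partial_r)=\operatorname{Im}\big((\cos r-i\tau\sin r)(-\sin r+i\tau\cos r)\big)+\operatorname{Im}(\sin r\cos r\,|w|^2)=\tau .$$

The form $\alpha_r$ vanishes exactly at the two poles $\tau=\pm1$, that is, at the directions $\sigma=\pm X_p$. Elsewhere its kernel is a line field on $S_r$ whose integral curves satisfy $d\varphi/d\tau=-\cot r/(1-\tau^2)$, so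
$$\varphi=\varphi_0-\cot r\cdot\operatorname{artanh}\tau,\qquad -1<\tau<1 .$$
Every leaf runs from one pole to the other, spiraling unless $r=\pi/2$. There are two singular points on each sphere and no closed leaf on any of them.

How much of this picture used the round metric? We shall see that "two singular points" holds for every field with geodesic orbits, on every metric. The statement "no closed leaf" does not come for free, and it decides whether $\xi$ is the standard structure.

## 2. Geodesic fields, overtwisted discs, and four theorems

All objects are smooth; manifolds called complete are complete as Riemannian manifolds.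

**Definition (geodesic field).** A vector field $X$ on a Riemannian $3$-manifold is a *geodesic vector field* if $|X|=1$ and its orbits are geodesics, that is, $\nabla_XX=0$. It *induces a contact structure* if the plane field $\xi=X^\perp$ is a contact structure.

Put $\alpha=g(X,\cdot)$, so $\xi=\ker\alpha$. For any vector field $V$,
$$(L_X\alpha)(V)=X\,g(X,V)-g(X,[X,V])=g(\nabla_XX,V)+g(X,\nabla_VX)=g(\nabla_XX,V)+\tfrac12V|X|^2 .$$
If $X$ is a geodesic field this vanishes. Since $\alpha(X)=1$ is constant, Cartan's formula gives $i_Xd\alpha=0$. So *$\alpha$ is a contact form and $X$ is its Reeb field*. We orient the manifold by $\alpha\wedge d\alpha>0$. On a complete manifold the flow of the unit field $X$ is complete; we write $\mathrm{fl}_t$ for it.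

The formula also reads backward. Let $\alpha$ be any contact form with Reeb field $R$. Choose a metric for which $R$ is a unit field orthogonal to $\ker\alpha$. Then $g(R,\cdot)=\alpha$, and $L_R\alpha=0$ forces $\nabla_RR=0$. Hence every contact structure given by a contact form is induced by a geodesic field for *some* metric. A theorem about the shape of $\xi$ must use curvature.

**Definition (overtwisted disc, tight).** An *overtwisted (OT) disc* is an embedded closed disc $\Delta$ whose boundary is Legendrian (tangent to $\xi$) and such that $T_x\Delta\neq\xi_x$ for all $x\in\partial\Delta$. A contact structure is *tight* if there is no OT disc. Some authors ask more of an OT disc; "tight" here is at least as strong as theirs. Tightness does not depend on the orientation.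

*Example.* On $\mathbb R^3$ with cylindrical coordinates $(r,\phi,z)$ take $\alpha=\cos r\,dz+r\sin r\,d\phi$. Then $\alpha\wedge d\alpha=(r+\sin r\cos r)\,dr\wedge d\phi\wedge dz$, which is positive for $r>0$; near $r=0$ it is $\approx2\,r\,dr\wedge d\phi\wedge dz$, so $\alpha$ is a contact form. The cap $\Delta=\{z=\pi^2-r^2,\ r\le\pi\}$ has boundary the circle $r=\pi$, $z=0$. There $\alpha(\partial_\phi)=\pi\sin\pi=0$, so the boundary is Legendrian. The vector $\partial_r-2\pi\partial_z$ is tangent to $\Delta$ and has $\alpha$-value $2\pi\neq0$. So $\Delta$ is an OT disc. By the preceding paragraph this structure is induced by a geodesic field for some metric.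

**Definition (pinching).** For $\delta\in(0,1)$ a metric is (positive and) *$\delta$-pinched* if there is $K>0$ such that every sectional curvature lies in $(\delta K,K]$. The round metric is $\delta$-pinched for every $\delta$.

**Definition (compatible metric).** On an oriented Riemannian $3$-manifold let $\xi=\ker\alpha$ with $|\alpha|_g=1$. Then $\xi$ is *compatible* with $g$ if $\star d\alpha=c\,\alpha$ for some constant $c$.

*Example.* For the Hopf field, $d\alpha=2(dx_1\wedge dy_1+dx_2\wedge dy_2)$. At $p=(1,0)$ this restricts to $2\,dx_2\wedge dy_2$ on $T_pS^3$, so $\star d\alpha=2\alpha$ there for the orientation $\alpha\wedge d\alpha>0$, and by homogeneity everywhere.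

In the compatible case $d\alpha=c\star\alpha=c\,i_{X}\mathrm{vol}$ with $X=\alpha^\sharp$. So $i_Xd\alpha=0$, and $X$ is the Reeb field, has unit length and is geodesic by the formula above. The $1/4$-pinched contact sphere theorem (Etnyre–Komendarczyk–Massot for a $5/9$-pinched metric, improved by Ge–Huang to $1/4$-pinching) says: if $g$ is compatible with $\xi$ and is positive and $1/4$-pinched, then $\xi$ lifts to the standard contact structure on $S^3$. The problem, taken from "On geodesible vector fields and related geometric structures", is whether compatibility can be dropped: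

*Let $g$ be positive and $1/4$-pinched on a closed, connected, oriented $3$-manifold $M$, and let $X$ be a geodesic field inducing $\xi=X^\perp$. Must the lift of $\xi$ to the universal cover $S^3$ be diffeomorphic to the standard structure?*

The answer is yes. Write $B(p,r)$, $\bar B(p,r)$ for open and closed metric balls, $d_p=d(p,\cdot)$, and $\operatorname{inj}(p)$ for the injectivity radius at $p$.

**Theorem A.** If $g$ is positive and $1/4$-pinched and $X$ is a geodesic vector field inducing a contact structure $\xi=X^\perp$ on $M$, then the lift of $\xi$ to the universal cover $S^3$ is tight, hence diffeomorphic to the standard contact structure.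

**Theorem B (localization; no curvature assumption).** Let $(N,g)$ be a complete connected Riemannian $3$-manifold, $X$ a geodesic vector field inducing a contact structure $\xi$, $p_0\in N$ and $0<R_0<\operatorname{inj}(p_0)$. If $\xi$ is tight on $N\setminus\bar B(p_0,R_0)$, then $\xi$ is tight on $N$.

**Theorem C (no upper curvature bound).** Let $M$ be a closed connected $3$-manifold with $\sec\ge\kappa>0$, and suppose some point $p_0$ of the universal cover $\tilde M$ satisfies $\operatorname{inj}(p_0)>\pi/(2\sqrt\kappa)$. Then every contact structure on $M$ induced by a geodesic vector field lifts to a contact structure diffeomorphic to the standard one on $S^3$.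

**Theorem D (upper bound only).** Let $N$ be a closed connected $3$-manifold with $\sec\le1$ and $N=B(p,R)\cup B(q,s)$, where $0<R<\operatorname{inj}(p)$ and $0<s<\min(\operatorname{inj}(q),\pi/2)$. Then every contact structure on $N$ induced by a geodesic vector field is tight.

We use the following published facts.

- Bennequin: a Legendrian unknot in $(\mathbb R^3,\ker(dz+x\,dy))$ has $tb\le-1$. Consequently this structure has no OT disc. Indeed, along the boundary of an OT disc $\Delta$ one has $\xi\cap T\Delta=T\partial\Delta$, so the contact framing agrees with the framing given by $\Delta$, i.e. $tb(\partial\Delta)=0$.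
- Eliashberg: a positive tight contact structure on $S^3$ is isotopic to the standard one.
- Klingenberg: a complete simply connected manifold of dimension $\ge3$ with $\frac14<\sec\le1$ has $\operatorname{inj}\ge\pi$ (Cheeger–Ebin, *Comparison Theorems in Riemannian Geometry*, Ch. 5).
- Hamilton: the universal cover of a closed $3$-manifold with positive Ricci curvature is diffeomorphic to $S^3$.
- Continuity of $p\mapsto\operatorname{inj}(p)$ on complete manifolds; Bonnet–Myers; Hessian comparison; Poincaré–Hopf; Darboux.
- Poincaré–Bendixson on $S^2$: an $\omega$-limit set (or, reversing time, an $\alpha$-limit set) without zeros is a closed orbit; a periodic orbit meets a transversal arc at most once.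

## 3. Regions with a strictly convex function are tight

A strictly convex function forces geodesics to be short and to leave. For the Reeb flow this makes the space of orbits a surface, and then the region embeds into the standard $\mathbb R^3$.

**Lemma 1.** Let $N,X,\xi$ be as in Theorem B. Let $F:N\to\mathbb R$ be continuous, $c\in\mathbb R$, $\mu>0$, and let $W=\{F<c\}$ be nonempty, connected and simply connected, with $F$ bounded below on $W$. Suppose $F\circ\gamma-\mu t^2$ is convex for every unit-speed geodesic $\gamma:J\to W$ ($J$ an interval). Then $\xi|_W$ is tight.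

*Example.* On the round $S^3$ take $F(x)=\langle p,x\rangle=\cos d_p(x)$ and $c<0$. Along a unit-speed geodesic, $F\circ\gamma$ is a combination of $\cos t$ and $\sin t$, so $(F\circ\gamma)''=-F\circ\gamma>|c|$ in $W$, and $\mu=|c|/2$ works when $-1<c<0$. For the Hopf field and $p=(1,0)$ we have $F=\operatorname{Re}z_1$. The fiber $\{e^{it}z\}$ meets $W$ where $|z_1|\cos(t+\arg z_1)<c$, which is one open arc if $|z_1|>|c|$ and empty otherwise. The space of arcs is the disc $\{|z_1|>|c|\}$ in $\mathbb{CP}^1$.

**Step 1 (what convexity gives).** *We bound the lengths of orbit segments in $W$ and exclude periodic orbits.* If a geodesic segment $\gamma|_{[a,b]}$ lies in $W$, convexity at the midpoint gives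
$$F\big(\gamma(\tfrac{a+b}2)\big)\le\tfrac12\big(F(\gamma(a))+F(\gamma(b))\big)-\tfrac\mu4(b-a)^2,\tag{2}$$
because $\big(\frac{a+b}2\big)^2-\frac{a^2+b^2}2=-\frac{(b-a)^2}4$. As $F<c$ on $W$ and $F$ is bounded below there, the lengths $b-a$ are uniformly bounded. Also $F\circ\gamma$ itself is convex, so $F\le\max(F(\gamma(a)),F(\gamma(b)))$ on the segment. No periodic $X$-orbit lies in $W$, since running around it many times would give arbitrarily long geodesic segments in $W$.

Let $x\sim y$ if $x$ and $y$ lie on a common $X$-orbit segment contained in $W$. The classes are open arcs. Time parametrizes each of them injectively: a repeated point would give a periodic orbit in $W$. Let $Q=W/{\sim}$ with projection $\pi$. The map $\pi$ is open: if $y=\mathrm{fl}_t(x)$ along a segment in $W$ with $x\in U$ open, then by compactness of the segment $\mathrm{fl}_t$ of a neighborhood of $x$ in $U$ is an open neighborhood of $y$ contained in $\pi^{-1}(\pi(U))$.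

**Step 2 ($Q$ is Hausdorff).** *This is what fails for a general flow.* If the classes of $x,y\in W$ cannot be separated, then, $\pi$ being open, there are $x_n\to x$ and $y_n\to y$ with $y_n=\mathrm{fl}_{t_n}(x_n)$ along segments in $W$. By Step 1 the $t_n$ are bounded, so after passing to a subsequence $t_n\to t$ and $y=\mathrm{fl}_t(x)$. On the connecting segments $F\le\max(F(x_n),F(y_n))$, so on the limit segment $F\le\max(F(x),F(y))<c$. The limit segment therefore lies in $W$, and $x\sim y$.

**Step 3 ($Q$ is a surface).** *We find charts.* Claim: a sufficiently small disc transverse to $X$ at $x\in W$ meets each class at most once. Otherwise there are $y_n\ne y_n'$ in a transverse disc, both tending to $x$, with $y_n'=\mathrm{fl}_{t_n}(y_n)$ along segments in $W$. The $|t_n|$ are bounded by Step 1, and bounded away from $0$ because in a flow box a short orbit piece meets the disc only once. In the limit, exactly as in Step 2, $x=\mathrm{fl}_t(x)$ with $t\neq0$ and the segment lies in $W$. So $x$ lies on a periodic orbit in $W$, which is impossible.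

On such a disc $\pi$ is injective, and it is open because the image of an open subset $D'$ of the disc is also the image of a union of thin flow boxes over $D'$. So discs are mapped homeomorphically onto open subsets of $Q$. The transition between two discs is locally the holonomy along an orbit segment in $W$, hence smooth. So $Q$ is a connected, second countable, Hausdorff smooth surface and $\pi$ is a submersion.

**Step 4 (a global time function).** *We identify $W$ with an open subset of $Q\times\mathbb R$.* Let $U_i$ be a chart with local section $s_i$. The map $(q,t)\mapsto\mathrm{fl}_t(s_i(q))$, on the open set of $(q,t)$ whose orbit segment lies in $W$, is an injective local diffeomorphism onto $\pi^{-1}(U_i)$. Hence the time $\tau_i(x)$ from $s_i(\pi(x))$ to $x$ is smooth on $\pi^{-1}(U_i)$, and $X(\tau_i)=1$. Take a locally finite cover by such $U_i$ with a subordinate partition of unity $\chi_i$, and put $\tau=\sum(\chi_i\circ\pi)\tau_i$. The $\chi_i\circ\pi$ are constant along orbits, so $X(\tau)=1$. On a fiber, $\tau$ is time measured from a convex combination of the times of the points $s_i(q)$; this combination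 is a time in the interval of the fiber, so $\tau$ vanishes somewhere on the fiber. Hence $(\pi,\tau)$ embeds $W$ as an open subset of $Q\times\mathbb R$ whose fibers over $Q$ are intervals containing $0$. Shrinking these intervals linearly to $0$ shows that $W$ is homotopy equivalent to $Q$, so $Q$ is simply connected.

**Step 5 (embedding in $\mathbb R^3$).** *We reach Bennequin's theorem.* Since $i_X(\alpha-d\tau)=0$ and $L_X(\alpha-d\tau)=0$, and the fibers are connected, $\alpha=d\tau+\pi^*\beta$ for a $1$-form $\beta$ on $Q$. From $\alpha\wedge d\alpha=d\tau\wedge\pi^*d\beta\ne0$ we see that $d\beta$ is nowhere zero. As $d\beta$ is exact, Stokes shows that $Q$ is not closed. A simply connected noncompact surface is diffeomorphic to $\mathbb R^2$. Choose global coordinates with $d\beta=\varrho\,dx\wedge dy$ and $\varrho>0$. The map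
$$A(x,y)=\Big(\int_0^x\varrho(s,y)\,ds,\ y\Big)$$
is injective and a local diffeomorphism, and $A^*(dx\wedge dy)=d\beta$. So $A^*(x\,dy)-\beta$ is closed on $\mathbb R^2$, hence equal to $dk$ for a function $k$. The embedding $(q,t)\mapsto(A(q),t-k(q))$ of $Q\times\mathbb R$ into $\mathbb R^3$ pulls $dz+x\,dy$ back to $dt-dk+A^*(x\,dy)=dt+\beta$. Thus $(W,\xi)$ embeds into $(\mathbb R^3,\ker(dz+x\,dy))$, which has no OT disc. $\square$

## 4. The far side of a point, and why two tight halves are not enough

**Lemma 2.** Let $N$ be closed, connected and simply connected of dimension $3$, $\sec\ge\kappa>0$, $\operatorname{inj}(p_0)>\pi/(2\sqrt\kappa)$, and let $X$ be a geodesic vector field on $N$ inducing $\xi$. Then there is $R_0$ with $0<R_0<\operatorname{inj}(p_0)$ such that $\xi$ is tight on $W=N\setminus\bar B(p_0,R_0)$.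

**Step 1 (choice of the function).** *We imitate $\cos d_p$ on the round sphere.* Choose $0<k<\kappa$ with $\pi/(2\sqrt k)<\operatorname{inj}(p_0)$, and $R_0\in(\pi/(2\sqrt k),\operatorname{inj}(p_0))$. By Bonnet–Myers $d_{p_0}\le\pi/\sqrt\kappa<\pi/\sqrt k$. Let $F=\cos(\sqrt k\,d_{p_0})$ and $c=\cos(\sqrt kR_0)$. Since $\pi/2<\sqrt kR_0<\pi$, $c<0$; since cosine decreases on $[0,\pi]$, $W=\{F<c\}$. Also $F\ge-1$.

**Step 2 (topology of $W$).** *Lemma 1 needs $W$ nonempty, connected and simply connected.* $W$ contains the spheres of radius $r\in(R_0,\operatorname{inj}(p_0))$. Fix $\eta>0$ with $R_0+\eta<\operatorname{inj}(p_0)$; the collar $\{R_0<d_{p_0}<R_0+\eta\}\subset W$ is diffeomorphic to $S^2\times(0,1)$. Let $C$ be a component of $W$. If $\bar C$ missed $\{d_{p_0}=R_0\}$, then $\bar C\subset W$, so $C$ would be open and closed in $N$, hence all of $N$, but $p_0\notin C$. So $\bar C$ meets $\{d_{p_0}=R_0\}$, and points of $C$ close to such a limit point lie in the connected collar. Every component contains the collar, so $W$ is connected. Now $N=W\cup B(p_0,R_0+\eta)$ with intersection the collar, which is simply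 connected, and the ball is simply connected. Van Kampen gives $\pi_1(W)\cong\pi_1(N)=1$.

**Step 3 (strict convexity).** *We check the hypothesis on geodesics by smooth lower support functions, since $d_{p_0}$ need not be smooth on $W$.* Let $\gamma$ be a unit-speed geodesic in $W$, let $t_0$ be an interior time, $x=\gamma(t_0)$, $d=d_{p_0}(x)>R_0$, and let $\sigma$ be a minimal unit-speed geodesic from $p_0$ to $x$. For small $\varepsilon>0$ put $u=\varepsilon+d(\sigma(\varepsilon),\cdot)$. The reversed geodesic from $x$ to $\sigma(\varepsilon)$ stays minimal up to $p_0$, so $\sigma(\varepsilon)$ is not a cut point of $x$; this relation is symmetric, so $u$ is smooth near $x$. By the triangle inequality $u\ge d_{p_0}$, with equality at $x$. Hessian comparison for $\sec\ge k$ gives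
$$(u\circ\gamma)''(t_0)\le\sqrt k\cot\big(\sqrt k(d-\varepsilon)\big)(1-s),\qquad s=\big((u\circ\gamma)'(t_0)\big)^2\in[0,1].$$
Since $\sqrt k\,u<\pi$ near $x$, the function $\psi=\cos(\sqrt k\,u\circ\gamma)$ satisfies $\psi\le F\circ\gamma$ near $t_0$, with equality at $t_0$. Differentiating twice, and using $\sin(\sqrt kd)>0$,
$$\psi''(t_0)\ge-ks\cos(\sqrt kd)-k(1-s)\sin(\sqrt kd)\cot\big(\sqrt k(d-\varepsilon)\big).$$
The right side differs from $-k\cos(\sqrt kd)$ by at most $k\,|\cot(\sqrt k(d-\varepsilon))-\cot(\sqrt kd)|$, which tends to $0$ with $\varepsilon$. As $\cos(\sqrt kd)<c<0$, we have $-k\cos(\sqrt kd)\ge k|c|$. So $\psi''(t_0)\ge k|c|/2$ for small $\varepsilon$.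

Put $\mu=k|c|/8$. Then $\psi-\mu t^2$ has second derivative at least $k|c|/4>0$ at $t_0$. So $F\circ\gamma-\mu t^2$ has at each interior point a $C^2$ lower support function with positive second derivative there. If it were not convex, it would lie above one of its chords somewhere. After adding an affine function it would have an interior local maximum, and the support function at that point would have a local maximum there too, contradicting its positive second derivative. Lemma 1 applies. $\square$

Now normalize $\sec\le1$. The natural plan is to finish with Lemma 1 alone: Lemma 2 treats the far side of $p_0$, and a convex function such as $d_{p_0}^2$ should treat the near side. This stops at two definite places.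

First, Lemma 1 does not reach far enough. With $\sec\le1$, Hessian comparison makes $d_{p_0}^2$ strictly convex only up to radius $\pi/2$. Beyond that radius there may be no suitable function at all: for the Hopf field, $B(p,r)$ with $r>\pi/2$ contains the periodic orbit $\{z_1=0\}$, which lies at distance $\pi/2$ from $p=(1,0)$, and Step 1 of Lemma 1 excludes periodic orbits. Lemma 2 starts only at $R_0>\pi/(2\sqrt\kappa)\ge\pi/2$.

Second, even two tight pieces that cover $N$ prove nothing by themselves. Take any OT disc, for instance the cap in Section 2, and cover it by finitely many tight Darboux balls $B_1,\dots,B_k$. The set $B_1$ is tight and $B_1\cup\dots\cup B_k$ is not. So for some $j$ the sets $B_1\cup\dots\cup B_j$ and $B_{j+1}$ are tight and their union is not.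

So instead of gluing we shall move things: we push an OT disc outward, by contact isotopies, from near $p_0$ into the tight region $W$. A sphere $S_r$ can be pushed outward when its leaf picture is the one in Section 1, with two singular points and no closed leaf. The crucial point is that closed leaves, once they appear at some radius, persist at all larger radii. Then they would be visible inside $W$, where tightness forbids them.

## 5. Every geodesic sphere carries one source and one sink

From here to the end of Section 8, $N,X,\xi$ are as in Theorem B, $p\in N$, $0<\rho\le\operatorname{inj}(p)$ is finite, and $I=(0,\rho)$. Let $S^2\subset T_pN$ be the unit sphere and $\Psi(r,\sigma)=\exp_p(r\sigma)$, an embedding of $I\times S^2$ with $d_p\circ\Psi=r$. Put $S_r=\Psi(\{r\}\times S^2)$ and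
$$\theta:=\Psi^*\alpha=h\,dr+\alpha_r,\qquad h=\langle X,\partial_r\rangle ,$$
where $\alpha_r$ is a $1$-form on $S^2$ depending on $r$. By the Gauss lemma $\alpha_r$ is metrically dual to the tangential part $X^T=X-h\partial_r$. We identify $S_r$ with $S^2$ through $\Psi$. Fix an area form $\omega$ on $S^2$ with $dr\wedge\omega>0$.

Writing $d$ for the differential on $S^2$ and a dot for $\partial/\partial r$, we have $d\theta=d\alpha_r+dr\wedge(\dot\alpha_r-dh)$. Hence $\theta\wedge d\theta=dr\wedge\big(h\,d\alpha_r-\alpha_r\wedge(\dot\alpha_r-dh)\big)$, and the contact condition is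
$$h\,d\alpha_r+\alpha_r\wedge(dh-\dot\alpha_r)=\lambda\,\omega,\qquad\lambda>0 .\tag{3}$$
Define $Z_r$ by $i_{Z_r}\omega=\alpha_r$. It spans $\ker\alpha_r$ where $\alpha_r\ne0$; its orbits there are the leaves of the characteristic foliation of $S_r$. A vector $e$ points to the left of $Z_r$ iff $\alpha_r(e)=\omega(Z_r,e)>0$.

*Example.* In Section 1, $h=\tau$. From (1), $d\alpha_r=-2\tau\sin^2r\,d\tau\wedge d\varphi$ and
$$dh-\dot\alpha_r=2\sin^2r\,d\tau-2\sin r\cos r\,(1-\tau^2)\,d\varphi ,$$
and so the left side of (3) is $-2\sin^2r\,\big(\tau^2+(1-\tau^2)\big)d\tau\wedge d\varphi$. Thus $\omega=d\varphi\wedge d\tau$, $\lambda=2\sin^2r$, and $Z_r=\sin r\cos r\,\partial_\varphi-\sin^2r\,(1-\tau^2)\,\partial_\tau$. It flows from $\tau=1$ to $\tau=-1$.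

**Lemma 3.** For every $r\in I$ the zeros of $Z_r$ are exactly $\mathsf N=X_p$ and $\mathsf S=-X_p$, with $h=1$ at $\mathsf N$ and $h=-1$ at $\mathsf S$. $\mathsf N$ is a hyperbolic source and $\mathsf S$ a hyperbolic sink.

**Step 1 (location of the zeros).** *Here the geodesic property enters.* $\alpha_r(\sigma)=0$ iff $X=\epsilon\,\partial_r$ at $\Psi(r,\sigma)$ with $\epsilon=\pm1$. Let $c(t)=\exp_p(t\sigma)$. If $X=\epsilon\,\partial_r$ at $c(r)$, the $X$-orbit through $c(r)$ is the geodesic with initial velocity $\epsilon c'(r)$, namely $t\mapsto c(r+\epsilon t)$. Hence $X(c(t))=\epsilon c'(t)$ for all $t$, and at $t=0$ we get $X_p=\epsilon\sigma$. Conversely, if $\sigma=\epsilon X_p$ then $\exp_p(t\sigma)=\mathrm{fl}_{\epsilon t}(p)$, which has velocity $\epsilon X$, so $X=\epsilon\,\partial_r$ and $h=\epsilon$ there.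

**Step 2 (nondegeneracy).** *A degenerate zero would make the Reeb flow collapse a vector.* Let $\sigma=\epsilon X_p$, let $\sigma_s$ be a curve in $S^2$ with $\sigma_0=\sigma$, $\sigma_0'\ne0$, and let $V(t)=\partial_s\exp_p(t\sigma_s)|_{s=0}$. This is a Jacobi field along $c$ with $V(0)=0$, and $V(r)\ne0$ because $r<\operatorname{inj}(p)$. Every nonzero tangent vector of $S_r$ at the zero is such a $V(r)$.

Suppose the linearization of $X^T$ on $S_r$ kills $V=V(r)$, i.e. the tangential part of $\nabla_VX^T$ vanishes at $c(r)$. The normal component is $\langle\nabla_VX^T,\partial_r\rangle=-\langle X^T,\nabla_V\partial_r\rangle=0$, since $X^T=0$ there. So $\nabla_VX^T=0$. Moreover $V(h)=0$, because $|h|\le1$ and $h=\epsilon$ is an extremum. Therefore, from $X=X^T+h\partial_r$,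
$$\nabla_VX=\epsilon\,\nabla_V\partial_r=\epsilon V'(r).$$
Let $Y(t)=d\,\mathrm{fl}_{\epsilon(t-r)}(V(r))$ along $c$. It is the variation field of a family of curves $t\mapsto\mathrm{fl}_{\epsilon(t-r)}(\cdot)$, which are geodesics, so it is a Jacobi field. It satisfies $Y(r)=V(r)$ and $Y'(r)=\nabla_V(\epsilon X)=V'(r)$. Hence $Y=V$ and $Y(0)=V(0)=0$. This is impossible because $\mathrm{fl}_{-\epsilon r}$ is a diffeomorphism and $V(r)\ne0$.

**Step 3 (source and sink).** *We read off signs from indices and from (3).* Both $X^T$ and $Z_r$ are dual to $\alpha_r$, one via the metric and one via $\omega$. So $Z_r$ is the image of $X^T$ under a pointwise linear isomorphism, and its zeros are nondegenerate too, hence of index $\pm1$. By Poincaré–Hopf the two indices sum to $2$. So both are $+1$, and both linearizations have positive determinant. Next, $d\alpha_r=d\,i_{Z_r}\omega=(\operatorname{div}_\omega Z_r)\,\omega$, and at a zero the divergence is the trace of the linearization. By (3), with $\alpha_r=0$ at the zeros, $d\alpha_r=\lambda\omega$ at $\mathsf N$ and $d\alpha_r=-\lambda\omega$ at $\mathsf S$. So the trace is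 positive at $\mathsf N$ and negative at $\mathsf S$. With positive determinant, both eigenvalues have positive real part at $\mathsf N$ and negative real part at $\mathsf S$. $\square$

**Behavior near the poles.** *We record uniform control of the flow near $\mathsf N$ and $\mathsf S$.* Let $r_\infty\in I$ and use fixed coordinates near $\mathsf N=0$. If $L$ is the linearization of $Z_{r_\infty}$ at $\mathsf N$, the inner product $\langle x,y\rangle=\int_{-\infty}^0 e^{sL}x\cdot e^{sL}y\,ds$ satisfies $2\langle Lx,x\rangle=x\cdot x$, so $\langle Lx,x\rangle\ge2a|x|^2$ for some $a>0$, where $|x|^2=\langle x,x\rangle$. Since $Z_r(0)=0$ for all $r$ and $Z_r$ is smooth in $(r,x)$, there is $\eta>0$, which may be taken as small as we like, with $\langle Z_r(x),x\rangle\ge a|x|^2$ for $|x|\le\eta$ and $r$ near $r_\infty$. Let $D_{\mathsf N}=\{|x|\le\eta\}$. A nonconstant orbit of $Z_r$ in $D_{\mathsf N}$ moves strictly outward and leaves $D_{\mathsf N}$ in finite time; an orbit that is outside $\operatorname{int}D_{\mathsf N}$ stays outside in forward time. With time reversed the same holds for a disc $D_{\mathsf S}$ around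 $\mathsf S$. So no closed orbit meets $\operatorname{int}D_{\mathsf N}\cup\operatorname{int}D_{\mathsf S}$; $\mathsf N$ is not in the $\omega$-limit set of any point other than $\mathsf N$, and $\mathsf S$ is not in the $\alpha$-limit set of any point other than $\mathsf S$.

**(PB)** *If a compact set $K\subset S^2$ is forward invariant under $Z_r$, contains a point other than $\mathsf N$, and does not contain $\mathsf S$, then $K$ contains a closed orbit.* Indeed, the $\omega$-limit set of that point lies in $K$, contains neither pole, and so is a closed orbit by Poincaré–Bendixson.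

**Closed orbits and their types.** Let $A=S^2\setminus\{\mathsf N,\mathsf S\}$. A closed orbit $\zeta$ of $Z_r$ separates $\mathsf N$ from $\mathsf S$, because the indices inside each of the two discs it bounds sum to $1$. Let $\Delta(\zeta)$ be the disc bounded by $\zeta$ that contains $\mathsf N$. Say $\zeta$, oriented by $Z_r$, has *type R* (resp. *type L*) if $\mathsf N$ lies to its right (resp. left). The type depends only on the oriented homotopy class of $\zeta$ in $A$. In the coordinates of Section 1, where $\omega=d\varphi\wedge d\tau$, a circle $\tau=\text{const}$ run in the direction $\partial_\varphi$ has $\mathsf N=\{\tau=1\}$ on its left, so it is of type L; run the other way it is of type R.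

Let $T_R,T_L\subset I$ be the sets of radii $r$ for which $Z_r$ has closed orbits of type R, resp. L, and let $T=T_R\cup T_L$. *A closed orbit $\zeta$ of $Z_r$ makes $\Delta(\zeta)\subset S_r$ an OT disc*: its boundary is tangent to $\ker\alpha_r\subset\xi$, and along it $\alpha_r\ne0$, so $TS_r\ne\xi$.

## 6. The return map decreases with the radius

**Coordinates adapted to a closed orbit (tubes).** *We choose coordinates in which the contact condition becomes a sign.* Let $\zeta$ be a closed orbit of $Z_{r_1}$. On $I\times A$, where $\alpha_r\neq0$, choose smooth $w_r$ tangent to $A$ with $\alpha_r(w_r)=-h$. Then $v=\partial_r+w_r\in\ker\theta$. Let $\varphi_r$ be the flow of the $r$-dependent field $w_r$ in $A$ with $\varphi_{r_1}=\mathrm{id}$, defined near $\zeta$ for $r$ near $r_1$. The map $(r,x)\mapsto(r,\varphi_r(x))$ preserves orientation and sends $\partial_r$ to $v$, so it pulls $\theta$ back to $\beta_r=\varphi_r^*\alpha_r$, with no $dr$ term. The total differential of this form is $d\beta_r+dr\wedge\dot\beta_r$, and $\beta_r\wedge d\beta_r=0$ on a surface, so the contact condition is $\beta_r\wedge dr\wedge\dot\beta_r=-dr\wedge\beta_r\wedge\dot\beta_r>0$,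 i.e.
$$\beta_r\wedge\dot\beta_r<0 .\tag{4}$$
Choose oriented coordinates $(\vartheta,y)\in\mathbb R/2\pi\times(-\delta,\delta)$ near $\zeta=\{y=0\}$, with $Z_{r_1}$ a positive multiple of $\partial_\vartheta$ on $\zeta$. Put $\hat Z_r=\varphi_r^*Z_r$. After shrinking, $\hat Z_r=a(\partial_\vartheta+\Lambda_r\partial_y)$ with $a>0$. Since $\beta_r$ kills $\hat Z_r$ and is positive on vectors to its left, such as $\partial_y$, we have $\beta_r=b(dy-\Lambda_r\,d\vartheta)$ with $b>0$. Then $\beta_r\wedge\dot\beta_r=b(dy-\Lambda_rd\vartheta)\wedge(-b\dot\Lambda_rd\vartheta)=b^2\dot\Lambda_r\,d\vartheta\wedge dy$, and (4) becomes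
$$\partial_r\Lambda_r<0 .\tag{5}$$

**The return map.** Let $P_r(x)=y(2\pi)$, where $dy/d\vartheta=\Lambda_r(\vartheta,y)$, $y(0)=x$, and let $D_r(x)=P_r(x)-x$, for $|x|<\delta'$ and $r$ near $r_1$. The derivative $\partial_ry$ solves the linear equation $\frac{d}{d\vartheta}(\partial_ry)=(\partial_y\Lambda_r)\,\partial_ry+\partial_r\Lambda_r$ with initial value $0$ and negative inhomogeneity, so it is negative at $\vartheta=2\pi$. Hence *$D_r(x)$ is strictly decreasing in $r$*. Also $D_{r_1}(0)=0$. A zero of $D_r$ gives, via $\varphi_r$, a closed orbit of $Z_r$ which is homotopic to $\zeta$ in $A$, hence of the same type. Positive $y$ is the left side of $\zeta$.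

*Example.* Four local models with $r_1=0$ satisfy (5): $\Lambda_r=-y-r$, $\Lambda_r=y-r$, $\Lambda_r=y^2-r$, $\Lambda_r=-y^2-r$. Since they do not depend on $\vartheta$, closed orbits are the zeros of $\Lambda_r$. In the first two models one orbit persists. In the third, two orbits are born at $r=0$ and exist for $r>0$. In the fourth, two orbits $y=\pm\sqrt{-r}$ exist for $r<0$, merge at $r=0$ and die. So (5) alone does not prevent closed leaves from disappearing as $r$ grows. In the fourth model $D_0<0$ for $y<0$; in the third $D_0>0$ for $y<0$. This sign on one side is what we must control.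

**Lemma 4 (compactness).** Let $r_n\to r_\infty\in I$ and let $\zeta_n$ be closed orbits of $Z_{r_n}$. After passing to a subsequence there is a closed orbit $\zeta$ of $Z_{r_\infty}$ such that, in any tube of $\zeta$ (with $r_1=r_\infty$), $\zeta_n$ is given for large $n$ by a zero $x_n$ of $D_{r_n}$ with $x_n\to0$. In particular types agree, $\zeta_n\to\zeta$ uniformly, $\operatorname{area}\Delta(\zeta_n)\to\operatorname{area}\Delta(\zeta)$, and $T_R,T_L,T$ are closed in $I$.

**Step 1 (a candidate limit).** *We find a closed orbit near which the $\zeta_n$ pass.* By the behavior near the poles, for large $n$ the $\zeta_n$ avoid $\operatorname{int}D_{\mathsf N}\cup\operatorname{int}D_{\mathsf S}$, so they stay in a compact subset of $A$. Let $z_n\in\zeta_n$ and, along a subsequence, $z_n\to q\in A$. The $\omega$-limit set of $q$ under $Z_{r_\infty}$ omits $\mathsf N$. It omits $\mathsf S$, since otherwise the orbit of $q$, and hence by continuous dependence $\zeta_n$ for large $n$, would enter $\operatorname{int}D_{\mathsf S}$. By Poincaré–Bendixson it is a closed orbit $\zeta$.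

**Step 2 (the $\zeta_n$ close up in the tube).** *We show that $q$ itself lies on $\zeta$.* Take any tube of $\zeta$ with $r_1=r_\infty$. The orbit of $q$ accumulates on $\zeta$, so it meets the transversal $\{\vartheta=0\}$ at some $x_q$ as close to $0$ as we like, in particular with $|x_q|<\delta'$. By continuous dependence, $\varphi_{r_n}^{-1}(\zeta_n)$ meets the transversal at some $x_n\to x_q$, and one turn later at $P_{r_n}(x_n)$. A periodic orbit meets a transversal arc at most once, so $P_{r_n}(x_n)=x_n$. In the limit $D_{r_\infty}(x_q)=0$. So the orbit of $q$ is closed and equals its $\omega$-limit set $\zeta$. As $\zeta$ meets the transversal only at $0$, $x_q=0$ and $x_n\to0$.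

**Step 3 (consequences).** *We derive the remaining claims.* For large $n$, $\zeta_n$ is the $\varphi_{r_n}$-image of the graph over $\zeta$ of the solution starting at $x_n$; these graphs and $\varphi_{r_n}$ converge to $\zeta$ and the identity. So $\zeta_n\to\zeta$ uniformly and $\zeta_n$ is homotopic to $\zeta$ in $A$, whence the types agree. Given a thin tube around $\zeta$ containing $\zeta_n$, the part of $S^2$ outside the tube on the $\mathsf N$-side is connected, contains $\mathsf N$ and misses $\zeta_n$, so it lies in $\Delta(\zeta_n)$; likewise the part on the $\mathsf S$-side lies outside $\Delta(\zeta_n)$. So $\Delta(\zeta_n)$ and $\Delta(\zeta)$ differ only in the thin tube, and the areas converge. If all $\zeta_n$ have type R (or L), so has $\zeta$; hence $T_R$, $T_L$ and $T$ are closed in $I$. $\square$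

**The innermost orbit.** Let $r\in T_R$. Two distinct type-R orbits $\zeta,\zeta'$ are disjoint. If $\zeta'\subset\operatorname{int}\Delta(\zeta)$, the connected complement of $\Delta(\zeta)$ contains $\mathsf S$ and misses $\zeta'$, so $\Delta(\zeta')\subset\Delta(\zeta)$. Otherwise $\Delta(\zeta)$ is connected, contains $\mathsf N$ and misses $\zeta'$, so $\Delta(\zeta)\subset\Delta(\zeta')$. So the discs are nested, and distinct ones have distinct areas. By Lemma 4 with $r_n\equiv r$ the infimum of $\operatorname{area}\Delta(\zeta)$ over type-R orbits is attained. So there is a unique innermost type-R orbit $\zeta_r^{in}$. In its tube (with $r_1=r$) the side $\{y<0\}$ is the right side, i.e. the $\mathsf N$-side, and $D_r\neq0$ on $(-\delta',0)$, because a zero would give a type-R orbit strictly inside.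

**Definition (good radius).** A radius $r\in T_R$ is *good* if $D_r>0$ on $(-\delta',0)$ in the tube of $\zeta_r^{in}$.

Since $P_r$ is increasing, $D_r>0$ there means that iterates of $P_r$ climb to $0$: every point on the $\mathsf N$-side close to $\zeta_r^{in}$ has $\zeta^{in}_r$ as its $\omega$-limit set. If $D_r<0$ there, such points move away. So goodness does not depend on the tube. In particular, if in some other tube $\zeta_r^{in}$ is given by a zero $x_r$ of $D_r$, where $\{y<x_r\}$ is the $\mathsf N$-side, and $D_r$ has no zero on $(x',x_r)$, then $r$ is good iff $D_r>0$ on $(x',x_r)$.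

## 7. Closed leaves never disappear as the radius grows

**Proposition 5.** Either $T=\varnothing$, or $T=[r_*,\rho)$ for some $r_*>0$.

For small $r$ a neighborhood of $\bar B(p,r)$ lies in a Darboux chart, so it is tight by Bennequin, and $r\notin T$ because a closed orbit would give an OT disc. Let $T\ne\varnothing$ and $r_*=\inf T>0$. By Lemma 4, $r_*\in T$.

**Step (a): there is no type-L orbit at $r_*$.** *A type-L orbit would already force closed orbits at smaller radii.* Suppose $\zeta$ is one, and use its tube with $r_1=r_*$. For $r<r_*$ close to $r_*$, (5) gives $\Lambda_r(\cdot,0)>\Lambda_{r_*}(\cdot,0)=0$. So $Z_r$ crosses $\varphi_r(\zeta)$ to the left. Since $\varphi_r(\zeta)$ is homotopic to $\zeta$ in $A$, the left side is the side of $\mathsf N$. The closed disc bounded by $\varphi_r(\zeta)$ and containing $\mathsf N$ is forward invariant and does not contain $\mathsf S$. By (PB), $r\in T$, which contradicts $r<\inf T$.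

**Step (b): $r_*$ is good.** *The first innermost orbit attracts from inside.* By (a), $r_*\in T_R$. Let $\zeta=\zeta_{r_*}^{in}$, use its tube with $r_1=r_*$, so $\varphi_{r_*}=\mathrm{id}$, and suppose $D_{r_*}<0$ on $(-\delta',0)$. Write $P=P_{r_*}$. Take $x<0$ close to $0$, and let $y_0(\vartheta)$, $0\le\vartheta\le2\pi$, be the solution with $y_0(0)=x$, so $y_0(2\pi)=P(x)<x$ and $y_0<0$ throughout. Its orbit arc together with the segment of $\{\vartheta=0\}$ from $P(x)$ to $x$ is a Jordan curve in $\{y<0\}$, homotopic to $\zeta$ in $A$. Let $K$ be the closed disc bounded by this curve and containing $\mathsf N$. Inside the tube,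
$$K=\{(\vartheta,y):0\le\vartheta<2\pi,\ y\le y_0(\vartheta)\}.$$
The set $K$ is forward invariant. An orbit could leave $K$ only through its boundary, which lies in the tube. But an orbit at a point with $y\le y_0(\vartheta)$ stays below the graph of $y_0$ as $\vartheta$ increases to $2\pi$, by uniqueness for the differential equation, as long as it remains in the tube. If it reaches $\vartheta=2\pi$, it arrives with $y\le P(x)<x$, again in $K$. By (PB), $K$ contains a closed orbit. It lies in $\operatorname{int}\Delta(\zeta)$ and by (a) it is of type R, contradicting that $\zeta$ is innermost.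

Let $G=\{r\in[r_*,\rho):r\in T_R,\ r\text{ good}\}$. We have shown $r_*\in G$.

**Step (c): if $r_1\in G$ then $[r_1,r_1+\varepsilon)\subset G$ for some $\varepsilon>0$.** *A good orbit survives a small increase of $r$, and stays good.* Otherwise there are $r_n\downarrow r_1$ with $r_n>r_1$ and $r_n\notin G$. Use the tube of $\zeta=\zeta^{in}_{r_1}$ and fix $x'\in(-\delta',0)$. For large $n$, $D_{r_n}(x')>0$ by continuity, while $D_{r_n}(0)<D_{r_1}(0)=0$ by monotonicity. So $D_{r_n}$ has a zero $z_n\in(x',0)$, giving a type-R orbit $\zeta_n''$; in particular $r_n\in T_R$. Limits of $z_n$ are zeros of $D_{r_1}$ in $[x',0]$, so $z_n\to0$, $\zeta_n''\to\zeta$ and $\operatorname{area}\Delta(\zeta_n'')\to\operatorname{area}\Delta(\zeta)$, as in Step 3 of Lemma 4.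

By Lemma 4, along a subsequence $\zeta_{r_n}^{in}\to\zeta'$, a type-R orbit at $r_1$. Since $\Delta(\zeta_{r_n}^{in})\subset\Delta(\zeta_n'')$, we get $\operatorname{area}\Delta(\zeta')\le\operatorname{area}\Delta(\zeta)$, so $\zeta'=\zeta$. Hence for large $n$ the orbit $\zeta_{r_n}^{in}$ is given in our tube by a zero $x_n$ of $D_{r_n}$ with $x_n\to0$, $x_n>x'$. As it is innermost, $D_{r_n}$ has no zero in $(x',x_n)$. Since $D_{r_n}(x')>0$, we get $D_{r_n}>0$ on $(x',x_n)$. So $r_n$ is good and $r_n\in G$, a contradiction.

**Step (d): if $r_n\uparrow r_\infty<\rho$ with $r_n<r_\infty$ and $r_n\in G$, then $r_\infty\in G$.** *A good orbit cannot run into a death such as the fourth model.* By Lemma 4, $r_\infty\in T_R$. Suppose $r_\infty$ is not good: in the tube of $\zeta=\zeta_{r_\infty}^{in}$, $D_{r_\infty}<0$ on $(-\delta',0)$. Fix $x'$ there. For large $n$, $D_{r_n}(x')<0$, while $D_{r_n}(0)>D_{r_\infty}(0)=0$ because $r_n<r_\infty$. So $D_{r_n}$ has a zero $z_n\in(x',0)$, which gives a type-R orbit $\zeta_n''$. Limits of $z_n$ are zeros of $D_{r_\infty}$ in $[x',0]$, so $z_n\to0$ and $\operatorname{area}\Delta(\zeta_n'')\to\operatorname{area}\Delta(\zeta)$.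 Along a subsequence $\zeta_{r_n}^{in}$ converges to a type-R orbit at $r_\infty$, whose disc has area at most $\operatorname{area}\Delta(\zeta)$, so the limit is $\zeta$. For large $n$, $\zeta_{r_n}^{in}$ is given by a zero $x_n\to0$ of $D_{r_n}$, $x_n>x'$, with no zero of $D_{r_n}$ in $(x',x_n)$. Since $D_{r_n}(x')<0$, $D_{r_n}<0$ on $(x',x_n)$, so $r_n$ is not good, a contradiction.

**Step (e): conclusion.** *We combine openness and closedness.* By (c) and (d), $G=[r_*,\rho)$. Since $G\subset T\subset[r_*,\rho)$, $T=[r_*,\rho)$. $\square$

No curvature was used: on balls of radius less than $\operatorname{inj}(p)$, closed leaves on geodesic spheres either never occur or, once they occur, occur on all larger spheres.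

## 8. A sphere without closed leaves can be pushed outward

For a function $H$ on $N$ let $Y_H$ be the vector field with $\alpha(Y_H)=H$ and $i_{Y_H}d\alpha=dH(X)\alpha-dH$. It exists and is unique because the right side vanishes on $X$ and $d\alpha$ is nondegenerate on $\xi$. It is contact: $L_{Y_H}\alpha=dH+dH(X)\alpha-dH=dH(X)\alpha$.

**Lemma 6.** Let $r\in I\setminus T$. There are a compactly supported contact vector field $Y$ on $N$ and $\eta>0$ with $[r-\eta,r+\eta]\subset I$ and $dr(Y)>0$ on $\{r-\eta\le d_p\le r+\eta\}$.

**Step 1 (the radial component of $Y_H$).** *We reduce the lemma to an inequality on $S^2$.* Let $u=H|_{S_r}$ and $Z=Z_r$. Over $A$, $\xi$ is spanned along $S_r$ by $Z$ and $v=\partial_r+w_r$ as in Section 6. Write $Y_H=uX+aZ+bv$. Then $dr(Y_H)=uh+b$. Since $\alpha(Z)=0$ and $Z$ is tangent to $S_r$, $b\,d\alpha(v,Z)=d\alpha(Y_H,Z)=-Z(u)$. For $e$ tangent to $S_r$ with $\alpha_r(e)=1$,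
$$d\theta(v,Z)=(\theta\wedge d\theta)(v,Z,e)=\lambda\,(dr\wedge\omega)(v,Z,e)=\lambda\,\omega(Z,e)=\lambda .$$
So
$$dr(Y_H)=uh-\lambda^{-1}Z(u)\quad\text{on }S_r,\tag{6}$$
at $\mathsf N$ and $\mathsf S$ by continuity. It remains to find a smooth $u$ on $S^2$ with
$$Z(u)<\lambda hu .\tag{7}$$

*Example.* For the Hopf field $u=\tau$ works on every sphere: $Z(\tau)=-\sin^2r\,(1-\tau^2)$ and $\lambda h\tau=2\sin^2r\,\tau^2$, and (6) gives $dr(Y_H)=\tau^2+\frac12(1-\tau^2)=\frac12(1+\tau^2)>0$.

**Step 2 (straightening the flow between the poles).** *This is where the absence of closed leaves is used.* Choose discs $D_{\mathsf N}$, $D_{\mathsf S}$ as in "Behavior near the poles", so small that $h>0$ on $D_{\mathsf N}$ and $h<0$ on $D_{\mathsf S}$; $Z$ points out of $D_{\mathsf N}$ and into $D_{\mathsf S}$ along the boundaries. Let $E=S^2\setminus\operatorname{int}(D_{\mathsf N}\cup D_{\mathsf S})$. It contains no zero and, as $r\notin T$, no closed orbit of $Z$. By Poincaré–Bendixson no forward or backward orbit stays in $E$. Hence every orbit in $E$ enters through $\partial D_{\mathsf N}$ and leaves through $\partial D_{\mathsf S}$.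 The transit time is a smooth positive function on $\partial D_{\mathsf N}$, because $Z$ is transverse to $\partial D_{\mathsf S}$. Dividing time along each orbit by the transit time gives $E\cong S^1\times[0,1]\ni(\vartheta,t)$ with $Z=f\,\partial_t$, $f>0$, $\partial D_{\mathsf N}=\{t=0\}$ and $\partial D_{\mathsf S}=\{t=1\}$.

**Step 3 (construction of $u$).** *We need $u=1$ near $\mathsf N$, $u=-1$ near $\mathsf S$, and (7) in between.* Put $m=\lambda h/f$ and $\nu=\int_0^tm\,dt'$ on $E$. For some $a\in(0,\frac14)$ we have $m>0$ for $t\le2a$ and $m<0$ for $t\ge1-2a$. Set $u=1$ on $D_{\mathsf N}$, $u=-1$ on $D_{\mathsf S}$, and $u=e^\nu q$ on $E$, where $q$ is to be smooth with $q=e^{-\nu}$ for $t\le a$, $q=-e^{-\nu}$ for $t\ge1-a$, and $\partial_tq<0$.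

To obtain $q$ we look for $n=-\partial_tq$: a smooth $n>0$ with $n=me^{-\nu}$ for $t\le a$, $n=-me^{-\nu}$ for $t\ge1-a$, and
$$\int_a^{1-a}n\,dt=\ell(\vartheta):=e^{-\nu(\vartheta,a)}+e^{-\nu(\vartheta,1-a)}>0 .$$
Let $n_0=\chi_1me^{-\nu}-\chi_2me^{-\nu}$, where $\chi_1,\chi_2\ge0$ are cut-off functions of $t$ with $\chi_1=1$ for $t\le a$, $\chi_2=1$ for $t\ge1-a$, supported in $t<2a$ and $t>1-2a$ respectively, bounded by $1$, and with supports so close to $[0,a]$ and $[1-a,1]$ that $\int_a^{1-a}n_0\,dt<\frac12\min\ell$. By the signs of $m$, $n_0\ge0$. Let $B(t)\ge0$ be smooth, positive exactly on $(a,1-a)$, with integral $1$, and put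
$$n=n_0+C(\vartheta)B(t),\qquad C=\ell-\int_a^{1-a}n_0\,dt>0 .$$
Then $n>0$: for $t\le a$ and $t\ge1-a$ it equals $me^{-\nu}>0$, resp. $-me^{-\nu}>0$, and in between it is at least $CB>0$. Put $q=1-\int_0^tn\,dt'$. For $t\le a$, $q=e^{-\nu}$, since both sides equal $1$ at $t=0$ and have derivative $-me^{-\nu}$. At $t=1-a$, $q=e^{-\nu(\vartheta,a)}-\ell=-e^{-\nu(\vartheta,1-a)}$, and for $t\ge1-a$ both $q$ and $-e^{-\nu}$ have derivative $me^{-\nu}$. So $q$ has all the required properties.

**Step 4 (verification).** *We check (7) and extend.* Near $\partial E$ the function $u$ is constantly $1$ or $-1$, so $u$ is smooth on $S^2$. On $E$, $Z(u)=f\partial_t(e^\nu q)=\lambda hu+fe^\nu\partial_tq<\lambda hu$. On $D_{\mathsf N}$ and $D_{\mathsf S}$, $Z(u)=0<\lambda|h|=\lambda hu$. So (7) holds. Extend $u$ to a compactly supported $H$ on $N$. By (6), $dr(Y_H)>0$ on the compact sphere $S_r$, and by continuity on a thin closed shell around it. $\square$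

**Corollary 7.** If $T=\varnothing$, then for all $0<\varepsilon<R<\rho$ there is a contactomorphism of $N$ mapping $\{d_p\ge\varepsilon\}$ into $\{d_p\ge R\}$.

*Proof.* Take $Y,\eta$ from Lemma 6 for some $r\in I$, with $dr(Y)\ge c>0$ on the shell. Along the flow of $Y$, $d_p$ increases at rate at least $c$ in the shell, and the spheres $S_{r\pm\eta}$ are crossed only outward. So the time-$2\eta/c$ flow maps $\{d_p\ge r-\eta\}$ into $\{d_p\ge r+\eta\}$. Cover $[\varepsilon,R]$ by finitely many intervals $(r_i-\eta_i,r_i+\eta_i)$ of this kind. Put $s_0=\varepsilon$. Given $s_j\le R$, choose an interval of the cover containing $s_j$ and let $s_{j+1}>s_j$ be its right endpoint; the corresponding flow maps $\{d_p\ge s_j\}$ into $\{d_p\ge s_{j+1}\}$. The $s_j$ increase strictly through a finite set of endpoints, so after finitely many steps $s_j>R$. Compose the flows. $\square$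

## 9. From an overtwisted disc to a contradiction

**Proof of Theorem B.** *We push the disc away from a point it misses.* Let $W=N\setminus\bar B(p_0,R_0)$ be tight and suppose $\Delta\subset N$ is an OT disc. Since $\Delta$ has empty interior in $N$ and $\operatorname{inj}$ is continuous, we can choose $p\notin\Delta$ so close to $p_0$ that $R_1:=R_0+d(p,p_0)<\operatorname{inj}(p)$. Choose a finite $\rho\in(R_1,\operatorname{inj}(p)]$ and apply Sections 5–8 to $p$ and $\rho$.

If $d_p(x)>R_1$, then $d_{p_0}(x)\ge d_p(x)-d(p,p_0)>R_0$. So for $r\in(R_1,\rho)$ we have $\{d_p\ge r\}\subset W$. In particular $S_r\subset W$, and $Z_r$ has no closed orbit, since a closed orbit would bound an OT disc in $S_r\subset W$. Thus $T\cap(R_1,\rho)=\varnothing$. If $T$ were nonempty, Proposition 5 would give $T=[r_*,\rho)$, which meets $(R_1,\rho)$. So $T=\varnothing$. Choose $R\in(R_1,\rho)$ and $\varepsilon\in(0,R)$ with $\Delta\subset\{d_p\ge\varepsilon\}$; this is possible because $p\notin\Delta$. Corollary 7 gives a contactomorphism carrying $\Delta$ to an OT disc in $\{d_p\ge R\}\subset W$, a contradiction. $\square$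

**Proof of Theorem C.** *We apply Theorem B on the universal cover.* $N=\tilde M$ is closed by Bonnet–Myers and diffeomorphic to $S^3$ by Hamilton. The lifted metric and the lifted field $\tilde X$ satisfy the same hypotheses, with $\tilde\xi=\tilde X^\perp$. Lemma 2 provides $R_0$ for which $\tilde\xi$ is tight on $N\setminus\bar B(p_0,R_0)$. By Theorem B, $\tilde\xi$ is tight. With respect to the orientation it defines, it is a positive tight contact structure on $S^3$, hence diffeomorphic to the standard one by Eliashberg. $\square$

**Proof of Theorem A.** *We check the injectivity radius hypothesis.* Rescale so that $K=1$. By compactness $\sec\ge\kappa$ for some $\kappa>\frac14$, and $\sec\le1$. By Klingenberg, $\operatorname{inj}\ge\pi>\pi/(2\sqrt\kappa)$ at every point of $\tilde M$. Theorem C applies, and tightness of the lift was shown in its proof. $\square$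

The upper curvature bound enters only through Klingenberg's estimate.

**Proof of Theorem D.** *Here the tight outer region is a small convex ball.* The balls $B(q,s')$ with $0<s'<s$ exhaust $B(q,s)$, so by compactness $N=B(p,R)\cup B(q,s')$ for some $0<s'<s$. Since $s'<\operatorname{inj}(q)$, $d_q^2$ is smooth on $B(q,s')$. Since $\sec\le1$ and $s'<\pi/2$, Hessian comparison gives $\operatorname{Hess}d_q\ge\cot d_q\,(g-dd_q\otimes dd_q)$ there away from $q$, hence
$$\operatorname{Hess}d_q^2\ \ge\ 2\min(1,d_q\cot d_q)\,g\ \ge\ 2\mu\,g,\qquad\mu=s'\cot s'>0,$$
because $t\cot t$ decreases on $(0,\pi/2)$; at $q$ it follows by continuity. So $d_q^2\circ\gamma-\mu t^2$ is convex for every unit-speed geodesic $\gamma$ in $B(q,s')$. This ball is diffeomorphic to $\mathbb R^3$, and Lemma 1 with $F=d_q^2$ and $c=s'^2$ shows that it is tight. It contains $N\setminus\bar B(p,R)$, so Theorem B applies with $p_0=p$ and $R_0=R$. $\square$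

Theorem A contains the compatible case, since a compatible contact structure is induced by its geodesic Reeb field, as checked in Section 2. It also shows that $\xi$ is universally tight on $M$. The conclusion is attained: the Hopf field of Section 1 induces the standard structure. No claim is made that the constant $1/4$, or the bound $\pi/(2\sqrt\kappa)$ in Theorem C, is optimal.
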